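# Logarithmic derivatives in models of $T_{\log}$: a failure of model completeness

## 1. Hahn fields, $H$-fields and logarithmic derivatives

Throughout $\mathbb N=\{0,1,2,\dots\}$, and $f^\dagger=f'/f$ is the logarithmic derivative of $f\ne0$, so $(fg)^\dagger=f^\dagger+g^\dagger$. The reference [ADH] is Aschenbrenner, van den Dries and van der Hoeven, *Asymptotic Differential Algebra and Model Theory of Transseries*; its conventions are used.

**Definition 1.1 (Hahn fields).** For a field $C$ and an ordered abelian group $\Gamma$, the Hahn field $C((t^\Gamma))$ consists of the formal sums $f=\sum_\gamma f_\gamma t^\gamma$ whose support $\operatorname{supp}f=\{\gamma:f_\gamma\ne0\}$ is well-ordered. Its valuation is $vf=\min\operatorname{supp}f$, with $v(0)=\infty$. If $C$ is ordered, $f\neq 0$ has the sign of its leading coefficient $f_{vf}$. We write $f\preccurlyeq g$ for $vf\ge vg$, $f\prec g$ for $vf>vg$, and $f\asymp g$ for $vf=vg$. A family $(f_i)$ is *summable* if $\bigcup_i\operatorname{supp}f_i$ is well-ordered and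 each exponent lies in only finitely many $\operatorname{supp}f_i$; then $\sum_if_i$ makes sense. A map is *strongly additive* if it sends summable families to summable families and commutes with their sums.

Textbook facts: if $z\prec1$ and $a_k\in C$, then $(a_kz^k)_{k\in\mathbb N}$ is summable; products of two summable families are summable, with the expected sum; Hahn fields are spherically complete (every pseudocauchy sequence has a pseudolimit); and $C((t^\Gamma))$ is real closed if $C$ is real closed and $\Gamma$ is divisible.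

**Example 1.2 (logarithmic transseries).** Let $\Gamma_k=\bigoplus_{i\le k}\mathbb Re_i$ and $\Gamma_{\log}=\bigcup_k\Gamma_k$, ordered lexicographically: $\sum r_ie_i>0$ iff $r_i>0$ for the least $i$ with $r_i\ne0$. So $e_0>ne_1>0$ for all $n$, and so on. Let $T_k=\mathbb R((t^{\Gamma_k}))$, $\mathbb T_{\log}=\bigcup_kT_k$, and
$$\ell_i=t^{-e_i},\qquad \sigma_i=e_0+\dots+e_i,\qquad \mathfrak m_i=t^{\sigma_i}=\frac1{\ell_0\ell_1\cdots\ell_i}.$$
The derivation is $\big(\sum f_\gamma t^\gamma\big)'=\sum f_\gamma c(\gamma)t^\gamma$ with $c(\sum r_ie_i)=-\sum r_i\mathfrak m_i$. For $f\in T_k$ the supports on the right lie in $\bigcup_{i\le k}(\sigma_i+\operatorname{supp}f)$, which is well-ordered, and each exponent is hit at most $k+1$ times; so the sum exists. Here $\ell_0'=\mathfrak m_0\ell_0=1$ and $\ell_{k+1}'=\mathfrak m_{k+1}\ell_{k+1}=\mathfrak m_k=\ell_k^\dagger$: read $\ell_0=x$, $\ell_1=\log x$, $\ell_2=\log\log x$.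

**Definition 1.3 ($H$-fields).** An *$H$-field* is an ordered differential field $K$ with constant field $C_K$ such that $f>C_K$ implies $f'>0$, and $\mathcal O=C_K+\mathfrak m$, where $\mathcal O$ is the convex hull of $C_K$ in $K$ and $\mathfrak m$ is the maximal ideal of this valuation ring. Its valuation is $v$, with value group $\Gamma$. For $y\in K^\times$ with $vy\ne0$ the values $v(y')$ and $v(y^\dagger)$ depend only on $vy$, and we put $\psi(vy)=v(y^\dagger)$. The pair $(\Gamma,\psi)$ is the *asymptotic couple* of $K$. For $\gamma\in\Gamma^{\ne}$ put $\gamma'=\gamma+\psi(\gamma)$, so $v(y')=(vy)'$ when $vy\neq0$. Put $\Psi=\psi(\Gamma^{\ne})$, and let $\Psi^\downarrow$ be its downward closure in $\Gamma$.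

The abstract notion is this: an *$H$-asymptotic couple* is an ordered abelian group $\Gamma$ with $\psi:\Gamma^{\ne}\to\Gamma$ such that $\psi(\alpha+\beta)\ge\min(\psi\alpha,\psi\beta)$ whenever $\alpha,\beta,\alpha+\beta\neq0$; $\psi(k\alpha)=\psi(\alpha)$ for $0\ne k\in\mathbb Z$; $\alpha'>\psi(\beta)$ for $\alpha>0$, $\beta\ne0$; and $0<\alpha\le\beta$ implies $\psi(\alpha)\ge\psi(\beta)$. It is *grounded* if $\Psi$ has a maximum. It has *asymptotic integration* if $\Gamma=(\Gamma^{\ne})'$. In that case $\gamma\mapsto\gamma'$ is injective (proved in Section 5), and for $\alpha\in\Gamma$ we write $\int\alpha$ for the unique $\gamma$ with $\gamma'=\alpha$, and $s\alpha:=\psi(\int\alpha)$. So $\alpha=\int\alpha+s\alpha$.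

**Example 1.4.** In $\mathbb T_{\log}$: if $\gamma=\sum r_ie_i\ne0$ and $i$ is least with $r_i\ne0$, then $c(\gamma)$ has leading term $-r_i\mathfrak m_i$, so $\psi(\gamma)=\sigma_i$. Hence $\Psi=\{\sigma_0<\sigma_1<\cdots\}$. To integrate $\alpha=\sum\alpha_ie_i$, take $i$ least with $\alpha_i\ne1$; then $\gamma=\alpha-\sigma_i$ has leading index $i$, so $\psi(\gamma)=\sigma_i$ and $\gamma'=\alpha$. In particular $s0=\sigma_0$ and $s\sigma_i=\sigma_{i+1}$, mirroring $\int1=\ell_0$ and $\int\mathfrak m_i=\ell_{i+1}$. The element $e_0+\frac12e_1$ is below $\sigma_1$ and not in $\Psi$, so it is in $\Psi^\downarrow\setminus\Psi$; the element $e_0+2e_1=(e_1)'$ is above all of $\Psi$. The field $T_k$ is grounded with $\max\Psi=\sigma_k$, and $\sigma_k$ has no integral in $\Gamma_k$.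

All $H$-fields named in the next two definitions and in Section 2 are assumed to have asymptotic integration. The auxiliary Hahn fields below are $H$-fields that are grounded, and this is said when they appear.

**Definition 1.5 (LD-$H$-fields).** Let $K$ be an $H$-field and $\mathrm{LD}\subseteq K$. The pair $(K,\mathrm{LD})$ is an *LD-$H$-field* if

- (LD1) $\mathrm{LD}$ is a $C_K$-vector subspace of $K$;
- (LD2) $(K^\times)^\dagger\subseteq\mathrm{LD}$;
- (LD3) $I(K):=\{y\in K:y\preccurlyeq f'\text{ for some }f\in\mathcal O\}\subseteq\mathrm{LD}$;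
- (LD4) $v(\mathrm{LD})\subseteq\Psi\cup(\Gamma^>)'\cup\{\infty\}$.

It is *full* if for every $a\in K\setminus\mathrm{LD}$ there is $b\in\mathrm{LD}$ with $v(a-b)\in\Psi^\downarrow\setminus\Psi$. It is *$\Psi$-closed* if it is full and $\mathrm{LD}=(K^\times)^\dagger$.

**Example 1.6.** $(\mathbb T_{\log},(\mathbb T_{\log}^\times)^\dagger)$ is $\Psi$-closed; the verification is in Section 12. For $y=bt^\gamma(1+z)$ with $b\in\mathbb R^\times$, $z\prec1$ one has $y^\dagger=-\sum\gamma_i\mathfrak m_i+\frac{z'}{1+z}$, a finite combination of the $\mathfrak m_i$ plus an element of $I$. The element $a=\mathfrak m_0+t^{e_0+\frac12e_1}=\frac1x+\frac1{x\sqrt{\log x}}$ is not in $\mathrm{LD}$: with $b=\mathfrak m_0\in\mathrm{LD}$, $v(a-b)=e_0+\frac12e_1\in\Psi^\downarrow\setminus\Psi$, which (LD4) forbids for elements of $\mathrm{LD}$. Fullness says that every non-member of $\mathrm{LD}$ is exposed in this way.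

**Definition 1.7 ($\omega$-free).** Let $K$ be a real closed $H$-field with asymptotic integration. A *logarithmic sequence* consists of elements $\ell_\rho\succ1$ with $\ell_{\rho+1}'\asymp\ell_\rho^\dagger$ and $v(\ell_\rho)$ strictly increasing and cofinal in $\Gamma^<$; we only use sequences indexed by $\mathbb N$. With $\omega(z)=-(2z'+z^2)$ and $\lambda_\rho=-\ell_\rho^{\dagger\dagger}$, $K$ is *$\omega$-free* if $(\omega(\lambda_\rho))$ has no pseudolimit in $K$. An equivalent first-order form: for every $f\in K$ there is $g\succ1$ in $K$ with $f-\omega(-g^{\dagger\dagger})\succcurlyeq(g^\dagger)^2$.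

Call a logarithmic sequence $(g_j)_{j\in\mathbb N}$ a *witness sequence* of $K$ if for every $f\in K$: (a) some $j$ has $f-\omega(-g_j^{\dagger\dagger})\succcurlyeq(g_j^\dagger)^2$; and (b) $v\big(f-\omega(-g_j^{\dagger\dagger})\big)$ is constant for all large $j\in\mathbb N$. By (b) no $f$ is a pseudolimit, and (a) is the first-order form. So a $K$ with a witness sequence is $\omega$-free in both formulations.

**Example 1.8.** In $\mathbb T_{\log}$, $\lambda_0=-\ell_0^{\dagger\dagger}=\frac1x$ and $\omega(\lambda_0)=\frac2{x^2}-\frac1{x^2}=\mathfrak m_0^2$. In general $\omega(\lambda_k)=\sum_{i\le k}\mathfrak m_i^2$ (Section 12). The only conceivable limit, $\sum_{i\in\mathbb N}\mathfrak m_i^2$, involves all $\ell_i$ and lies in no $T_k$.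

**Definition 1.9 (newtonian).** An element $\phi\in K^\times$ is *active* if $v\phi\in\Psi^\downarrow$. For $0\ne P\in K\{Y\}$, $P^\phi$ is $P$ rewritten in terms of the derivation $\phi^{-1}\partial$ (so $Y'$ becomes $\phi Y'$); its coefficients lie in the differential field generated by $\phi$ and the coefficients of $P$. The number $\operatorname{ddeg}P^\phi$ is the largest degree of a monomial of $P^\phi$ whose coefficient has least valuation among all coefficients. It is constant for all active $\phi$ with $v\phi$ sufficiently large in $\Psi^\downarrow$; this eventual value is the *Newton degree* of $P$. $P$ is *quasilinear* if its Newton degree is $1$. $K$ is *newtonian* if every quasilinear $P$ has a zero in $\mathcal O$.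

**Example 1.10.** For $P=Y'-a$, $a\ne0$, we have $P^\phi=\phi Y'-a$. When $\Psi^\downarrow$ has no maximum, this has eventual degree $0$ if $va\in\Psi^\downarrow$, and $1$ if $va\notin\Psi^\downarrow$. So newtonianity demands in particular that every $a$ with $va>\Psi$ has an antiderivative in $\mathcal O$; for $a=x^{-2}$ in $\mathbb T_{\log}$, $-x^{-1}$ is one.

The one deep result used is the following.

**[ADH, Theorem 15.0.1].** If $K$ is a d-valued field of $H$-type with $\partial K=K$ that is a directed union of spherically complete grounded d-valued subfields, then $K$ is newtonian.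

$H$-fields are d-valued of $H$-type, so this applies to unions of chains of grounded spherically complete $H$-fields.

**Definition 1.11 (d-algebraic).** An element $y$ of a differential field extension of $k$ is *d-algebraic* over $k$ if $P(y)=0$ for some $0\ne P\in k\{Y\}$. A pair $(a,b)$ is *d-algebraically independent* over $k$ if $P(a,b)\ne0$ for all $0\ne P\in k\{Y,Z\}$.

Facts: being d-algebraic is transitive; the d-algebraic elements over a differential subfield form a differential subfield; constants are d-algebraic over $\mathbb Q$ (by $Y'=0$); if $y^\dagger$ is d-algebraic, so is $y$ (by $Y'=y^\dagger Y$ and transitivity). If $M$ is d-algebraic over $k\langle u\rangle$, its differential transcendence degree over $k$ is at most $1$, so no pair in $M$ is d-algebraically independent over $k$. For example $\ell_0,\ell_1,\dots$ are all d-algebraic over $\mathbb Q$, since $\ell_0'=1$ and $\ell_{k+1}'=\ell_k^\dagger$.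

**Definition 1.12.** A theory is *model complete* if, whenever $M\subseteq K$ are models and $M$ is a substructure of $K$, $M$ is an elementary substructure. For example, real closed ordered fields are model complete by Tarski.

## 2. The theory $T_{\log}$ and two theorems

Let $\mathcal L_{LD}=\{0,1,+,-,\cdot,\partial,\le,\preceq,\mathrm{LD}\}$ with $\mathrm{LD}$ a unary relation symbol, and let $T_{\log}$ be the $\mathcal L_{LD}$-theory whose models are precisely the LD-$H$-fields $(K,\mathrm{LD})$ such that

1. $K$ is real closed, $\omega$-free and newtonian;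
2. $(K,\mathrm{LD})$ is $\Psi$-closed;
3. $(\Gamma,\psi)\models\mathrm{Th}(\Gamma_{\log},\psi)$.

The following is posed in "Asymptotic differential algebra and logarithmic transseries."

**Conjecture.** The theory $T_{\log}$ is model complete.

In words: $T_{\log}$ describes $\mathbb T_{\log}$ together with its set of logarithmic derivatives. If one model sits inside another, do they agree on every first-order statement about elements of the smaller one? The answer is no. Fix an arbitrary real closed field $C$ (for instance $\mathbb R$), and let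
$$\varphi(u,h):\qquad\exists y\,\exists z\,\big(\mathrm{LD}(y)\wedge\mathrm{LD}(z)\wedge u=y+hz\big).$$

**Theorem A.** There are models $M\subseteq K$ of $T_{\log}$ ($M$ an $\mathcal L_{LD}$-substructure of $K$) with $C_M=C_K=C$ and $\Psi_M=\Psi_K$, and elements $u,\eta\in M$, such that $K\models\varphi(u,\eta)$ and $M\models\neg\varphi(u,\eta)$. So $T_{\log}$ is not model complete.

**Theorem B.** The model $M$ has a definable (with parameters), nonempty, bounded subset of $\Psi_M$ without a maximum. Hence $M\not\equiv\mathbb T_{\log}$, and $T_{\log}$ is incomplete. For $C=\mathbb R$ there is a model $M_0$ of $T_{\log}$ that is a substructure of both $\mathbb T_{\log}$ and $M$, and $M_0\not\equiv M$.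

Whether the complete theory $\mathrm{Th}(\mathbb T_{\log})$ is model complete is not settled by this.

## 3. Approximation by $\mathrm{LD}$ and by $\mathrm{LD}+h\,\mathrm{LD}$

**Constant $h$.** If $h\in C_K$, then $y+hz\in\mathrm{LD}$ for all $y,z\in\mathrm{LD}$ by (LD1), so $\varphi(u,h)$ just says $u\in\mathrm{LD}$. No disagreement between models can arise.

**$h\in\mathbb T_{\log}$.** If $h\succ1$, then $\varphi(u,h)\Leftrightarrow\varphi(h^{-1}u,h^{-1})$. If $h=c+h_1$ with $c\in\mathbb R$ and $h_1\prec1$, then $y+hz=(y+cz)+h_1z$, so $\varphi(u,h)\Leftrightarrow\varphi(u,h_1)$. So let $0\ne h\prec1$ and $\psi(vh)=\sigma_i$. A member of $\mathrm{LD}$ is $z=\sum_qr_q\mathfrak m_q+z_1$ (finite sum) with $z_1\in I(\mathbb T_{\log})$. For $q\ge i$ we have $v(h\mathfrak m_q)\ge vh+\sigma_i=(vh)'$, so $h\mathfrak m_q\in I$; also $hz_1\in I$. As $I\subseteq\mathrm{LD}$, $\varphi(u,h)$ says that $u\in\mathrm{LD}+\sum_{q<i}\mathbb R\,h\mathfrak m_q$. Only $i$ real parameters matter. Infinitely many can matter only if $\psi(vh)$ exceeds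 all $\sigma_q$, which forces a nonstandard $\Psi$.

**The first approach: descend along fullness.** To prove model completeness one would take $M\subseteq K$ and pull approximations by $\mathrm{LD}_K$ down to $\mathrm{LD}_M$. For one $\mathrm{LD}$-term this works.

**Observation 3.1.** Let $M\subseteq K$ be models of $T_{\log}$, $u\in M$, $\rho\in\Psi_M$. If $v(u-y)>\rho$ for some $y\in\mathrm{LD}_K$, then $v(u-b)>\rho$ for some $b\in\mathrm{LD}_M$.

*Proof.* First, $\Psi_K\cap\Gamma_M=\Psi_M$. By Example 1.4, $\mathrm{Th}(\Gamma_{\log},\psi)$ says that $s0=\min\Psi$, that $s\rho>\rho$ for $\rho\in\Psi$, and that $s$ maps $\Psi$ bijectively onto $\Psi^{>s0}$. Integrals in $\Gamma_M$ are integrals in $\Gamma_K$, so $s$ is the same in both. If $\beta\in\Psi_K\cap\Gamma_M$, then $s\beta\in\Psi_M$ and $s\beta>\beta\ge s0$, so $s\beta=s\beta_1$ with $\beta_1\in\Psi_M$, and $\beta=\beta_1$ by injectivity in $K$.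

If $u\in\mathrm{LD}_M$, take $b=u$. Otherwise fullness of $M$ gives $b\in\mathrm{LD}_M$ with $\beta:=v(u-b)\in\Psi_M^\downarrow\setminus\Psi_M$. If $\beta>\rho$ we are done. If $\beta<\rho$ (equality is impossible), then $y-b=(u-b)-(u-y)\in\mathrm{LD}_K$ has valuation $\beta$; since $\beta\in\Psi_K^\downarrow$, it is not in $(\Gamma_K^>)'$, so (LD4) gives $\beta\in\Psi_K\cap\Gamma_M=\Psi_M$, a contradiction. $\square$

**Where it stops.** Suppose $\Psi$ starts with $\sigma_0<\sigma_1<\cdots$ and continues above these, and suppose $\eta\prec1$ has $v\eta=\varepsilon_0>0$ smaller than $\frac1ne_i$ for all $i,n$. Consider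
$$u=\text{“}\sum_{i\in\mathbb N}(g_i+\eta d_i)\,\mathfrak m_i\text{”},\qquad g_i,d_i\in\{0,1\}.$$
Its exponents are $\sigma_i$ (if $g_i\neq0$) and $\sigma_i+\varepsilon_0$ (if $d_i\ne0$), and $\sigma_i+\varepsilon_0\in\Psi^\downarrow\setminus\Psi$. Let $i$ be least with $d_i\ne0$. With $b=\sum_{q\le i}g_q\mathfrak m_q$ we get $v(u-b)=\sigma_i+\varepsilon_0$: fullness is satisfied for $u$, once and for all, and asks nothing about the later terms. We can divide $u-b$ by $\eta$ and start again: subtract $d_i\mathfrak m_i$, and the next term $g_{k}\eta^{-1}\mathfrak m_{k}$ with $k>i$, $g_k\neq0$, has exponent $\sigma_{k}-\varepsilon_0\in\Psi^\downarrow\setminus\Psi$, so fullness is again satisfied at a finite stage. Alternating yields finite sums $y_k,z_k\in\mathrm{LD}$ with $v(u-y_k-\eta z_k)>\sigma_k$ for each $k$, but no single pair $(y,z)$ that is good for all $k$.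

This suggests a counterexample. Build a model $M$ that contains $u$ and is d-algebraic over $E\langle u\rangle$, with $E$ a countable field. Choose $g,d$ so generic that limits of $\sum g_i\mathfrak m_i$ and of $\sum d_i\mathfrak m_i$ are always d-algebraically independent over $E$. Then $M$, with one differential degree of freedom, has no room for both. The work is to keep $M$ newtonian and full, and to find $K\supseteq M$ with both limits in $\mathrm{LD}_K$.

## 4. Value groups whose $\Psi$ has order type $\omega+\mathbb Z$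

The aim of this section is an explicit supply of asymptotic couples with the right first-order theory and with room for $\eta$.

Let $\Delta=\bigoplus_{j\in\mathbb Z}C\varepsilon_j$ and $\Delta_n=\bigoplus_{j\le n}C\varepsilon_j$ for $n\in\mathbb N$. Let $e_i\in C^{\mathbb N}$ be the unit vectors, $\mathbf 1=(1,1,\dots)$, and $W_0$ the $C$-span of $\mathbf 1$ and all $e_i$. Order $C^{\mathbb N}\times\Delta$ lexicographically: the *leading coefficient* of $\gamma=(w,s)\ne0$ is $w_i$ with $i$ least such that $w_i\ne0$ if $w\ne0$, and $s_j$ with $j$ least such that $s_j\ne0$ if $w=0$; and $\gamma>0$ iff its leading coefficient is positive. Identify $w$ with $(w,0)$ and $s$ with $(0,s)$. Put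
$$\sigma_i=e_0+\dots+e_i,\qquad\tau_0=\mathbf 1,\qquad\tau_j-\tau_{j-1}=\varepsilon_j\quad(j\in\mathbb Z),$$
and let $\psi(\gamma)=\sigma_i$ if the leading coefficient is $w_i$, and $\psi(\gamma)=\tau_j$ if it is $s_j$. Writing $\theta_q=1$ for $q>0$, $\theta_q=0$ for $q\le0$, and $[\,\cdot\,]$ for the truth value $0$ or $1$, the $\varepsilon_q$-coordinate of $\tau_j$ is $\theta_q-[q>j]$. For example $\tau_1=\mathbf 1+\varepsilon_1$ and $\tau_{-1}=\mathbf 1-\varepsilon_0$.

For a subspace $W_0\subseteq W\subseteq C^{\mathbb N}$ let $\Gamma_W=W\times\Delta$ and $\Gamma_{W,n}=W\times\Delta_n$. In $\Gamma_W$ we have $\Psi=\{\sigma_i\}\cup\{\tau_j\}$ with $\sigma_0<\sigma_1<\dots<\tau_{-1}<\tau_0<\tau_1<\cdots$, since $\tau_j-\sigma_i$ has leading coefficient $1$ at $e_{i+1}$. In $\Gamma_{W,n}$, $\Psi=\{\sigma_i\}\cup\{\tau_j:j\le n\}$ has maximum $\tau_n$.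

**Facts 4.1.**

1. *If $\psi(\gamma)<\psi(\delta)$, then $|\delta|<|\gamma|$, and $\gamma+\delta$ has the same $\psi$-value and leading coefficient as $\gamma$. Also $\psi(\gamma+\delta)\ge\min(\psi\gamma,\psi\delta)$, $\psi(k\gamma)=\psi(\gamma)$ for $0\ne k\in\mathbb Z$ (even for $k\in C^\times$), and $0<\delta\le\gamma$ implies $\psi(\delta)\ge\psi(\gamma)$.* All this is read off from leading indices.

2. *For $\rho<\rho'$ in $\Psi$, $\psi(\rho'-\rho)$ is the immediate successor of $\rho$ in $\Psi$.* If $\rho=\sigma_i$, then $\rho'-\rho$ has leading index $e_{i+1}$, whether $\rho'$ is a $\sigma$ or a $\tau$. If $\rho=\tau_j$, then $\rho'-\rho=\varepsilon_{j+1}+\dots$.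

3. *If $\delta>0$ and $\rho\in\Psi$, then $\delta'>\rho$. If $\gamma<0$, then $\gamma'<\psi(\gamma)$. The map $\gamma\mapsto\gamma'$ is strictly increasing on $\Gamma^{\ne}$.* For the first: clear if $\rho\le\psi(\delta)$; if $\rho>\psi(\delta)$, then $\psi(\rho-\psi(\delta))>\psi(\delta)$ by 2, so $\rho-\psi(\delta)<\delta$ by 1. The second is clear. For the third let $\gamma<\delta$. If $\psi(\gamma)\le\psi(\delta)$ it is clear. If $\psi(\gamma)>\psi(\delta)$, then $\psi(\delta-\gamma)=\psi(\delta)<\psi(\psi(\gamma)-\psi(\delta))$, so $\psi(\gamma)-\psi(\delta)<\delta-\gamma$, that is, $\gamma'<\delta'$.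

4. *Every $\alpha\in\Gamma_W$ is $\gamma'$ for some $\gamma\in\Gamma_W^{\ne}$; if $\alpha\in\Gamma_{W,n}$ and $\alpha\ne\tau_n$, then $\gamma\in\Gamma_{W,n}$.* Let $\alpha=(w,s)$. If $w\ne\mathbf 1$, take $i$ least with $w_i\ne1$ and $\gamma=\alpha-\sigma_i$; its leading coefficient is $w_i-1$, so $\psi(\gamma)=\sigma_i$. If $w=\mathbf 1$, let $j$ be least with $s_j\ne\theta_j$; it exists, since $s$ has finite support, so $s_q=0=\theta_q$ for very negative $q$ and $s_q=0\ne\theta_q$ for large $q$. Let $\gamma=\alpha-\tau_j$. Its $\varepsilon_q$-coordinate $s_q-\theta_q+[q>j]$ is $0$ for $q<j$ and nonzero for $q=j$, so $\psi(\gamma)=\tau_j$. If $s\in\Delta_n$, then $s_{n+1}=0\neq1=\theta_{n+1}$, so $j\le n+1$; and $j=n+1$ iff $s_q=\theta_q$ for all $q\le n$, i.e. iff $\alpha=\tau_n$. If $j\le n$, then $\gamma\in\Gamma_{W,n}$.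

5. *In $\Gamma_W$, $\Psi^\downarrow=(\Gamma^<)'$, with complement $(\Gamma^>)'$; and $s0=\sigma_0$, $s\sigma_i=\sigma_{i+1}$, $s\tau_j=\tau_{j+1}$.* By 3, $(\Gamma^<)'\subseteq\Psi^\downarrow$ and $(\Gamma^>)'>\Psi$; by 4 the two sets cover $\Gamma_W$. The values of $s$ come from the recipe in 4; for $\tau_j$, the least $q$ with $\theta_q-[q>j]\ne\theta_q$ is $j+1$.

6. *All elements of $\mathbf 1+\Delta$ exceed all $\sigma_i$. If $\alpha\in\Psi^\downarrow$ and $\alpha>\sigma_i$ for all $i$, then $\alpha\in\mathbf 1+\Delta$.* The first holds as for $\tau_j$. For the second let $\alpha=(w,s)$ with $w\ne\mathbf 1$ and $i$ least with $w_i\ne1$. If $w_i>1$, then $\alpha-\rho$ has positive leading coefficient for each $\rho=\tau_j$, so $\alpha>\Psi$ and $\alpha\notin\Psi^\downarrow$. If $w_i<1$, then $\alpha<\sigma_i$.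

## 5. A complete theory satisfied by $\Gamma_{\log}$ and all $\Gamma_W$

Condition 3 of $T_{\log}$ must be checked for $\Gamma_W$. We do this by exhibiting a complete list of axioms.

**Proposition 5.1.** Let $\Sigma$ say: $(\Gamma,\psi)$ is a divisible $H$-asymptotic couple with asymptotic integration; $\min\Psi=s0>0$; for $\rho\in\Psi$, $s\rho$ is the immediate successor of $\rho$ in $\Psi$; and $s:\Psi\to\Psi^{>s0}$ is bijective, with inverse $p$. Then $\Sigma$ is complete. Moreover $(\Gamma_{\log},\psi)\models\Sigma$ and $(\Gamma_W,\psi)\models\Sigma$ for every $W$, so $(\Gamma_W,\psi)\models\mathrm{Th}(\Gamma_{\log},\psi)$.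

This is due to Gehret, *The asymptotic couple of the field of logarithmic transseries*, J. Algebra 470 (2017). Here is a proof. For $\Gamma_W$, $\Sigma$ is contained in Facts 4.1. For $\Gamma_{\log}$ the same verification works with $\bigoplus_i\mathbb Re_i$, with integration as in Example 1.4. It remains to prove that $\Sigma$ is complete.

**Step 0: basic formulas.** This step collects the computations that drive the back-and-forth. Work in a model of $\Sigma$. The axioms give: $\psi(\gamma)<\psi(\delta)$ implies $|\delta|<|\gamma|$ (otherwise $0<|\gamma|\le|\delta|$ gives $\psi(\gamma)\ge\psi(\delta)$), $\psi(\gamma+\delta)=\psi(\gamma)$ and $\operatorname{sign}(\gamma+\delta)=\operatorname{sign}\gamma$. Also $\psi(q\gamma)=\psi(\gamma)$ for $q\in\mathbb Q^\times$.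

*(F0) For $\rho<\rho'$ in $\Psi$: $\psi(\rho'-\rho)>\rho$.* For every $z>0$ with $\psi(z)=\rho$ we have $\rho'<z'=z+\rho$, so $0<\rho'-\rho<z$ and $\psi(\rho'-\rho)\ge\rho$. If equality held, $z=\rho'-\rho$ would be allowed, giving $\rho'<\rho'$.

With (F0) the argument of Fact 4.1(3) shows that $\gamma\mapsto\gamma'$ is strictly increasing; it used only (F0) and the displayed consequences of the axioms. (This holds in every $H$-asymptotic couple, so $\int$ and $s$ were well defined in Section 1.)

*(F1) If $s\alpha<s\beta$, then $\psi(\beta-\alpha)=s\alpha$ and $\operatorname{sign}(\beta-\alpha)=-\operatorname{sign}\int\alpha$.* Indeed $\beta-\alpha=-\int\alpha+\int\beta+(s\beta-s\alpha)$, where $\psi(\int\alpha)=s\alpha$ and the last two terms have $\psi$-value $>s\alpha$.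

*(F2) If $\rho\in\Psi$ and $\psi(x-\rho)=\rho$, then $sx=\rho$,* because $(x-\rho)'=x$.

*(F3) For $\rho\in\Psi^{>s0}$ put $e_\rho:=\rho-p\rho$. Then $e_\rho=-\int p\rho$, $\psi(e_\rho)=\rho$ and $e_\rho>0$.* This holds since $s(p\rho)=\rho$ is the successor of $p\rho$. Also $\psi(s0)=s0$ by (F1) with $\alpha=0$, $\beta=s0$; put $e_{s0}:=s0>0$.

**Step 1: the back-and-forth system.** This step sets up partial isomorphisms that respect all the structure. Call a $\mathbb Q$-subspace $A$ *closed* if it is closed under $\psi$, under $s$, and under $p$ on $\Psi\cap A\setminus\{s0\}$. Then $\psi(A^{\ne})=\Psi\cap A=:\Psi_A$: "$\subseteq$" by closure, "$\supseteq$" since $\rho=\psi(e_\rho)$ and $e_\rho\in A$. An *isomorphism* $i:A\to B$ of closed subspaces is an ordered group isomorphism commuting with $\psi$. It maps $\rho=\psi(e_\rho)\in\Psi_A$ into $\Psi_B$. It commutes with $s$: $\psi(x-sx)=sx$ gives $\psi(ix-i(sx))=i(sx)\in\Psi$, so $s(ix)=i(sx)$ by (F2). Hence it commutes with $\int$ and with $p$, and $i\Psi_A=\Psi_B$.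

Let $G,H\models\Sigma$ be $\aleph_1$-saturated. We show that the isomorphisms between countable closed subspaces of $G$ and $H$ form a nonempty back-and-forth system. Then $G\equiv H$, and since every model has an $\aleph_1$-saturated elementary extension, $\Sigma$ is complete.

*Nonempty.* Let $\sigma_k=s^{k+1}0$, $e_k=e_{\sigma_k}$ ($k\in\mathbb N$), and let $A_0$ be the $\mathbb Q$-span of the $\sigma_k$; note $\sigma_m=e_0+\dots+e_m$ and $\psi(e_k)=\sigma_k$. An element $x=\sum q_ke_k\ne0$ has $\psi(x)=\sigma_k$ and the sign of $q_k$, for $k$ least with $q_k\ne0$. If $k$ is least with $q_k\ne1$, then $x-\sigma_k=(q_k-1)e_k+\sum_{l>k}q_le_l$ has $\psi$-value $\sigma_k$, so $sx=\sigma_k$ by (F2). If $\rho\in\Psi\cap A_0$, then $s\rho=\sigma_k$ for some $k$, and $k\ge1$ as $s\rho>\rho\ge s0$; so $\rho=\sigma_{k-1}$. Hence $A_0$ is closed, and its isomorphism type does not depend on the model.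

**Step 2: adjoining an element $\sigma\in\Psi_G\setminus A$ to $i:A\cong B$.** The purpose is to enlarge $\Psi_A$ without needing any choice beyond the cut of $\sigma$. Let $\sigma_k=s^k\sigma$ for $k\in\mathbb Z$, negative powers meaning powers of $p$. All are defined and $\notin A$, since $A$ contains $s0$ and is closed under $s$ and $p$. As the $\sigma_k$ are consecutive in $\Psi$, each $\rho\in\Psi_A$ is below all or above all $\sigma_k$. If $\rho\in\Psi_A$ and $\rho<\sigma$, then $s\rho\le\sigma$ and $s\rho\in A$, so $s\rho<\sigma$.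

By saturation there is $\tau\in\Psi_H$ with $i\rho<\tau$ for all $\rho\in\Psi_A$ below $\sigma$ and $i\rho>\tau$ for all $\rho\in\Psi_A$ above $\sigma$: for finitely many $\rho$, including $s0$, let $\rho_1$ be the largest one below $\sigma$ and take $\tau=i(s\rho_1)$; those above $\sigma$ exceed $s\rho_1$. Then $\tau\notin B$, since $\Psi_B=i\Psi_A$. Put $\tau_k=s^k\tau$ and $e_l=\sigma_l-\sigma_{l-1}$ ($l\in\mathbb Z$), so $e_l>0$ and $\psi(e_l)=\sigma_l$ by (F3).

For $x=\alpha+\sum q_k\sigma_k$ with $\alpha\in A$, put $q=\sum q_k$. For any $m\ge$ all $k$ with $q_k\ne0$, substituting $\sigma_k=\sigma_m-\sum_{k<l\le m}e_l$ gives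
$$x=\alpha+q\sigma_m+\sum_{l\le m}c_le_l,\qquad c_l=-\sum_{k<l}q_k\quad(\text{finitely many nonzero}).$$

- *$q\ne0$, $\beta=-\alpha/q$, $s\beta<\sigma$.* Then $x=q(\sigma_m-\beta)+\sum c_le_l$, and $s\beta<\sigma_l$ for all $l$. By (F1), $\psi(\sigma_m-\beta)=s\beta$; so $\psi(x)=s\beta$ and $\operatorname{sign}x=-\operatorname{sign}(q)\operatorname{sign}\int\beta$.
- *$q\ne0$, $\beta=-\alpha/q$, $s\beta>\sigma$.* Here $s\sigma_m=\sigma_{m+1}<s\beta$ and $\int\sigma_m=-e_{m+1}<0$, so (F1) gives $\psi(\sigma_m-\beta)=\sigma_{m+1}$ and $\sigma_m-\beta<0$. If some $c_l\ne0$ with $l\le m$, then with $l$ least, $\psi(x)=\sigma_l$ and $\operatorname{sign}x=\operatorname{sign}c_l$; otherwise $\psi(x)=\sigma_{m+1}$ and $\operatorname{sign}x=-\operatorname{sign}q$.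
- *$q=0$.* Then $\psi(x)$ and $\operatorname{sign}x$ come from whichever of $\alpha$ and $c_le_l$ ($l$ least with $c_l\ne0$) is nonzero and has smaller $\psi$; these $\psi$-values differ, as $\psi(\alpha)\in\Psi_A$. If $q=0$ and all $c_l=0$, then $q_l=c_l-c_{l+1}=0$ for $l<m$ and $q_m=q+c_m=0$.

(Since $s\beta\in\Psi_A$, $s\beta\neq\sigma$, so the list is complete.) Hence $A'=A\oplus\bigoplus_k\mathbb Q\sigma_k$, and since the same list holds for $B$ and the $\tau_k$, the map $\sigma_k\mapsto\tau_k$ extends $i$, preserving $<$ and $\psi$. Also $P:=\psi(A'^{\ne})=\Psi_A\cup\{\sigma_k\}$.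

*$A'$ is closed under $s$.* Let $x\in A'$. If $s\rho>sx$ for some $\rho\in P$, then $sx=\psi(\rho-x)\in P$ by (F1). Otherwise, since $P$ is closed under $s$, $s\rho<s(s\rho)\le sx$ for all $\rho\in P$, so $\psi(x-\rho)=s\rho$ for all $\rho\in P$ by (F1). Take $\rho=\sigma_{m'}$ with $m'>m$. Then
$$x-\sigma_{m'}=\alpha+(q-1)\sigma_{m'}+\sum_{l\le m}c_le_l-q\sum_{m<l\le m'}e_l$$
must have $\psi$-value $\sigma_{m'+1}$. In the case list (with $m'$ for $m$ and $q-1$ for $q$) the first case gives a value in $\Psi_A$, the third a value in $\Psi_A$ or some $\sigma_l$ with $l\le m'$, and the second gives $\sigma_{m'+1}$ only if all coefficients of the $e_l$ vanish. So $q=0$ and all $c_l=0$; hence $x=\alpha\in A$ and $sx\in A$.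

*$A'$ is closed under $p$.* If $\rho\in\Psi\cap A'$, then $s\rho-\rho=-\int\rho\in A'$ has $\psi$-value $s\rho$, so $s\rho\in P$ and $\rho=p(s\rho)\in P$, since $p$ maps $P\setminus\{s0\}$ into $P$. For the same reason $p\rho\in P$ if $\rho\ne s0$. So $A'$ is closed, and likewise its image.

**Step 3: adjoining any $\gamma\in G$.** Now we can assume that $\gamma$ creates no new $\psi$- or $s$-values. Iterating Step 2 countably often, and repeating this $\omega$ times with unions, we may assume $\psi(x)\in A$ for all nonzero $x\in A+\mathbb Q\gamma$ and $sx\in A$ for all $x\in A+\mathbb Q\gamma$. Let $\gamma\notin A$. We look for $\delta\in H$ such that for all $\alpha\in A$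
$$\operatorname{sign}(\delta-i\alpha)=\operatorname{sign}(\gamma-\alpha),\qquad\psi(\delta-i\alpha)=i\psi(\gamma-\alpha).$$
By saturation consider finitely many $\alpha_1,\dots,\alpha_N$. Translating by one $\alpha_k$ with $\psi(\gamma-\alpha_k)$ maximal, we may let $0$ be among them and $\rho:=\psi(\gamma)\ge\psi(\gamma-\alpha_k)$ for all $k$. If $\psi(\alpha_k)<\rho$, then sign and $\psi$ of $\gamma-\alpha_k$ are those of $-\alpha_k$, and the condition on $\delta$ follows from $\psi(\delta)=i\rho$. For the other $\alpha_k$ (including $0$), $\psi(\gamma-\alpha_k)=\rho$; that is, in the ordered quotient group $\{\psi\ge\rho\}/\{\psi>\rho\}$ (with $0$ added to both convex subgroups) the class of $\gamma$ differs from the classes of these $\alpha_k$. The corresponding quotient in $H$ at $i\rho\in\Psi_H$ is nonzero and divisible, hence densely ordered without endpoints, and $i$ preserves order and coincidence of the classes of the $\alpha_k$. So we can choose $\delta$ whose class lies in the corresponding position, and it satisfies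 all conditions, including $\psi(\delta)=i\rho$.

With such a $\delta$ for all $\alpha\in A$, $\gamma\mapsto\delta$ extends $i$ to $A+\mathbb Q\gamma\cong B+\mathbb Q\delta$ preserving $<$ and $\psi$, since $\alpha+q\gamma=q(\gamma-(-\alpha/q))$ for $q\ne0$. $A+\mathbb Q\gamma$ is closed: for $p$, if $\rho\in\Psi\cap(A+\mathbb Q\gamma)$, then $s\rho\in\Psi_A$, so $\rho=p(s\rho)\in A$. On the $H$-side, if $y$ is the image of $x$, then $\psi(y)\in B$ for $x\neq0$, and $\psi(y-i(sx))=i(sx)$ gives $sy=i(sx)\in B$ by (F2); closure under $p$ follows as before. By symmetry this gives back and forth. $\square$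

## 6. Hahn fields with a twisted derivation

We now put derivations on Hahn fields over these value groups. In a first reading take $\kappa=0$; the reason for $\kappa$ appears in Section 10.

Write $\mathfrak m_i=t^{\sigma_i}$, $\mathfrak n_j=t^{\tau_j}$, $S(r)=\sum_{i\in\mathbb N}r_i\mathfrak m_i$ for $r\in C^{\mathbb N}$, $\Lambda=S(\mathbf 1)$, $\mathbf k_n=C((t^{\Delta_n}))$, all inside $C((t^{C^{\mathbb N}\times\Delta}))$, and
$$N=\{f:v(f)>\sigma_i\text{ for all }i\}.$$
$N$ is closed under addition, and under multiplication by $h$ with $v(h)\ge0$ or $v(h)\in\Delta$, because $\sigma_{i+1}+\delta>\sigma_i$ for $\delta\in\Delta$.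

**Definition 6.1.** A *datum of level $n$* is a pair $(W,\kappa)$ with $W_0\subseteq W\subseteq C^{\mathbb N}$ a subspace and $\kappa:W\to\mathbf k_n$ $C$-linear with $\kappa|_{W_0}=0$. (It is then also a datum of each level $m\ge n$.) Put $H_n(W)=C((t^{\Gamma_{W,n}}))$, and for $\gamma=(w,s)\in\Gamma_{W,n}$
$$c(\gamma)=-\Big(S(w)+\mathfrak n_0\,\kappa(w)+\sum_{j\le n}s_j\mathfrak n_j\Big)\in H_n(W),\qquad\partial\Big(\sum f_\gamma t^\gamma\Big)=\sum f_\gamma c(\gamma)t^\gamma.$$
The map $c$ is $C$-linear.

**Example 6.2.** For $(W_0,0)$: $(t^{-e_i})^\dagger=\mathfrak m_i$ as in $\mathbb T_{\log}$, $(t^{-\varepsilon_j})^\dagger=\mathfrak n_j$, and $\mathfrak n_0^\dagger=c(\mathbf 1)=-\Lambda$. If $r\in C^{\mathbb N}\setminus W_0$, $W=W_0\oplus Cr$ and $\kappa(r)=t^{\varepsilon_0}$, then $(t^{-r})^\dagger=S(r)+t^{\mathbf 1+\varepsilon_0}$: the twist prescribes the part of $(t^{-r})^\dagger$ in $t^{\mathbf 1}\mathbf k_n$.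

**Lemma 6.3.** Let $(W,\kappa)$ be a datum of level $n$ and $H_n=H_n(W)$.

(a) $\partial$ is a well-defined strongly additive derivation on $H_n$.

(b) With $\partial$, $H_n$ is a spherically complete $H$-field with constant field $C$ and asymptotic couple $(\Gamma_{W,n},\psi)$, grounded with $\max\Psi=\tau_n$. If $0\ne vf\ne\infty$, then $v(f')=(vf)'$.

(c) Each $f\in H_n$ is $y'+a\mathfrak n_n$ with $y\in H_n$, $a\in C$. If $v(f)>\tau_n$, we can take $a=0$ and $y\prec1$.

(d) For $f=bt^\gamma(1+z)$ ($b\in C^\times$, $z\prec1$) and $a\in C$, put $f^{[a]}:=t^{a\gamma}\sum_k\binom akz^k$; then $(f^{[a]})^\dagger=af^\dagger$. For $Y\prec1$, $\exp(Y):=\sum Y^k/k!$ satisfies $\exp(Y)^\dagger=Y'$.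

(e) If $f=bt^\gamma(1+z)$ as in (d) and $\gamma=(w,s)$, then $f^\dagger=c(\gamma)+\frac{z'}{1+z}\in-S(w)+N$.

*Proof.* **Step (a).** The point is summability. Let $G\subseteq\Gamma_{W,n}$ be well-ordered, and suppose $(c(\gamma)t^\gamma)_{\gamma\in G}$ is not summable. Then either some exponent occurs for infinitely many $\gamma$, or the occurring exponents contain a strictly decreasing sequence. In both cases there are distinct pairs $(\gamma_k,\alpha_k)$, $k\in\mathbb N$, with $\gamma_k\in G$, $\alpha_k\in\operatorname{supp}c(\gamma_k)$ and $\gamma_k+\alpha_k$ nonincreasing. Passing to a subsequence, $(\gamma_k)$ is constant or strictly increasing. If it were constant, $(\alpha_k)$ would be strictly decreasing in a well-ordered set $\operatorname{supp}c(\gamma)$. So $(\gamma_k)$ is strictly increasing and $(\alpha_k)$ strictly decreasing.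

Infinitely many $\alpha_k$ cannot be of the form $\sigma_i$, so we may assume all $\alpha_k\in\mathbf 1+\Delta$. For $k<l$, $0<\gamma_l-\gamma_k\le\alpha_k-\alpha_l\in\Delta$, so all $\gamma_k$ have the same $W$-component: $\gamma_k=(w,s^{(k)})$. Infinitely many $\alpha_k$ cannot lie in the well-ordered set $\mathbf 1+\operatorname{supp}\kappa(w)$, so we may assume $\alpha_k=\tau_{j_k}$ with $s^{(k)}_{j_k}\ne0$, the $j_k$ strictly decreasing. For $k<l$,
$$0<s^{(l)}-s^{(k)}\le\tau_{j_k}-\tau_{j_l}=\sum_{j_l<q\le j_k}\varepsilon_q,$$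
so $s^{(l)}-s^{(k)}$ has zero coordinates at all indices $\le j_l$. Taking for $k$ the first index of the sequence, call it $k_0$, we get $s^{(k_0)}_{j_l}=s^{(l)}_{j_l}\ne0$ for all $l>k_0$, contradicting that $s^{(k_0)}$ has finite support. So $\partial$ is well defined.

*Strong additivity.* Let $(f_i)$ be summable and $G=\bigcup_i\operatorname{supp}f_i$, a well-ordered set. The supports of all $f_{i,\gamma}c(\gamma)t^\gamma$ lie in the well-ordered set $\bigcup_{\gamma\in G}\operatorname{supp}(c(\gamma)t^\gamma)$. Each exponent lies in $\operatorname{supp}(c(\gamma)t^\gamma)$ for finitely many $\gamma\in G$, and each such $\gamma$ lies in $\operatorname{supp}f_i$ for finitely many $i$. So the family $(f_{i,\gamma}c(\gamma)t^\gamma)_{i,\gamma}$ is summable, and summing in two ways gives $\sum_if_i'=(\sum_if_i)'$.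

*Leibniz rule.* The families $(f_\gamma t^\gamma)$, $(f_\gamma c(\gamma)t^\gamma)$, $(g_\delta t^\delta)$, $(g_\delta c(\delta)t^\delta)$ are summable, hence so are the product families. By strong additivity and $c(\gamma+\delta)=c(\gamma)+c(\delta)$, $(fg)'=\sum_{\gamma,\delta}f_\gamma g_\delta(c(\gamma)+c(\delta))t^{\gamma+\delta}=f'g+fg'$.

**Step (b).** We find leading terms. For $\gamma\ne0$ with leading coefficient $\gamma_*$, $c(\gamma)$ has leading term $-\gamma_*t^{\psi(\gamma)}$: if $w\ne0$, use that elements of $\mathbf 1+\Delta$ exceed all $\sigma_i$; if $w=0$, then $\kappa(w)=0$. So $c(\gamma)t^\gamma$ has leading exponent $\gamma+\psi(\gamma)=\gamma'$. If $f\notin C$ and $\gamma$ is the least nonzero element of $\operatorname{supp}f$, then, as $\delta\mapsto\delta'$ is strictly increasing and $c(0)=0$,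
$$f'\text{ has leading term }-f_\gamma\gamma_*t^{\gamma'}.\tag{1}$$
So the constants are exactly $C$, and $v(f')=(vf)'$ if $0\ne vf\ne\infty$; hence $v(f^\dagger)=\psi(vf)$. If $f>C$, then $\gamma=vf<0$, $\gamma_*<0$, $f_\gamma>0$, so $f'>0$. The valuation ring $\mathcal O=C+\mathfrak m$ is the convex hull of $C$. So $H_n$ is an $H$-field, with $\max\Psi=\tau_n$; Hahn fields are spherically complete.

**Step (c).** We integrate term by term, ignoring the one exponent without integral. Write $g^\sharp$ for $g$ with its $t^{\tau_n}$-term removed; $\sharp$ is linear. By recursion on ordinals let $y_\nu=\sum_{\mu<\nu}a_\mu t^{\gamma_\mu}$ and $R_\nu=(f-y_\nu')^\sharp$. If $R_\nu=0$, stop. Otherwise let $\alpha_\nu=v(R_\nu)\ne\tau_n$, take $\gamma_\nu\in\Gamma_{W,n}^{\ne}$ with $\gamma_\nu'=\alpha_\nu$ (Fact 4.1(4)), and $a_\nu\in C^\times$ such that $(a_\nu t^{\gamma_\nu})'$ has the same leading term as $R_\nu$. Suppose inductively that $(\gamma_\lambda)_{\lambda<\nu}$ is strictly increasing (so that $y_\nu$ makes sense), and let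 $\mu<\nu$. Then
$$R_\nu=\Big(R_\mu-\big((a_\mu t^{\gamma_\mu})'\big)^\sharp\Big)-\Big(\big(\textstyle\sum_{\mu<\lambda<\nu}a_\lambda t^{\gamma_\lambda}\big)'\Big)^\sharp.$$
The first bracket has valuation $>\alpha_\mu$, since the leading terms at $\alpha_\mu\ne\tau_n$ cancel. The second is $0$ or has valuation $\ge\gamma_{\mu+1}'>\gamma_\mu'=\alpha_\mu$ by (1). So $\alpha_\nu>\alpha_\mu$, hence $\gamma_\nu>\gamma_\mu$. Thus the $\gamma_\nu$ are strictly increasing; since they are distinct elements of the set $\Gamma_{W,n}$, the recursion stops at some $\nu$, and $f=y_\nu'+a\mathfrak n_n$ with $a\in C$.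

If $vf>\tau_n$, then $R_0=f$, so all $\alpha_\nu>\tau_n$ and $\gamma_\nu>0$ (negative $\gamma$ have $\gamma'<\psi(\gamma)\le\tau_n$). So $y\prec1$; then $y'=0$ or $v(y')=(vy)'>\tau_n$ by Fact 4.1(3), and $a\mathfrak n_n=f-y'$ forces $a=0$.

**Step (d).** Put $p=\sum_k\binom akz^k$. By strong additivity $p'=z'\sum_kk\binom akz^{k-1}$. The identity $k\binom ak+(k+1)\binom a{k+1}=a\binom ak$ gives $(1+z)\sum_kk\binom akz^{k-1}=ap$, so $p^\dagger=az'/(1+z)$. As $c(a\gamma)=ac(\gamma)$, $(f^{[a]})^\dagger=ac(\gamma)+az'/(1+z)=af^\dagger$. Similarly $\exp(Y)'=Y'\exp(Y)$ by strong additivity.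

**Step (e).** The formula for $f^\dagger$ is clear. $c(\gamma)+S(w)$ has exponents in $\mathbf 1+\Delta$, so lies in $N$; and $z'/(1+z)$ is $0$ or has valuation $(vz)'\in(\Gamma^>)'$, which lies above all $\sigma_i$. $\square$

## 7. Unions $H_{\mathcal V}$: newtonian, $\omega$-free, LD

Each $H_n$ is grounded, so none can be a model. We take increasing unions along $n$.

**Definition 7.1.** An *admissible system* is $\mathcal V=(V_n,\kappa_n)_{n\in\mathbb N}$ with $(V_n,\kappa_n)$ a datum of level $n$, $V_n\subseteq V_{n+1}$ and $\kappa_{n+1}|_{V_n}=\kappa_n$. Then $H_n:=H_n(V_n)$ is an increasing chain of ordered valued differential fields; put $H_{\mathcal V}=\bigcup_nH_n$ and $V=\bigcup_nV_n$. The value group of $H_{\mathcal V}$ is $\Gamma_V$, with $\Psi=\{\sigma_i\}\cup\{\tau_j\}$. For example $\mathcal V_0=(W_0,0)_n$ is admissible, and $H_{\mathcal V_0}\subseteq H_{\mathcal V}$ for every $\mathcal V$.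

Put $g_j=t^{-\varepsilon_j}$ ($j\in\mathbb Z$). Then $g_j^\dagger=\mathfrak n_j$ and $g_{j+1}'=t^{\tau_{j+1}-\varepsilon_{j+1}}=\mathfrak n_j=g_j^\dagger$: the $g_j$ are nonstandard iterated logarithms.

**Lemma 7.2.** $H=H_{\mathcal V}$ is a real closed, $\omega$-free, newtonian $H$-field with constant field $C$ and $\partial H=H$; $(g_j)_{j\in\mathbb N}$ is a witness sequence of $H$; and $(H,(H^\times)^\dagger)$ is an LD-$H$-field.

*Proof.* **Step 1: algebra and newtonianity.** Each $H_n$ is real closed (divisible value group, real closed coefficient field), so $H$ is. By Lemma 6.3(b) and Fact 4.1(4), $H$ is an $H$-field with constant field $C$ and asymptotic integration. By Lemma 6.3(c), each $f\in H_n$ is $y'+a\mathfrak n_n=(y+ag_{n+1})'$, so $\partial H=H$. Now [ADH, Theorem 15.0.1], applied to the chain of the $H_n$, shows that $H$ is newtonian.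

**Step 2: $\omega$-freeness.** This step shows that no element comes close to all $\omega(\lambda_j)$. $(g_j)_{j\in\mathbb N}$ is a logarithmic sequence, since $v(g_j)=-\varepsilon_j<0$ is strictly increasing and cofinal in $\Gamma^<$. As $\kappa(\mathbf 1)=0$ and $\tau_j=\mathbf 1+\sum_{0<q\le j}\varepsilon_q$ for $j\ge0$,
$$\lambda_j=-g_j^{\dagger\dagger}=-\mathfrak n_j^\dagger=-c(\tau_j)=\Lambda+\sum_{0<q\le j}\mathfrak n_q.$$
So $\lambda_{j+1}=\lambda_j+\mathfrak n_{j+1}$ and $\mathfrak n_{j+1}'=-\mathfrak n_{j+1}(\lambda_j+\mathfrak n_{j+1})$, whence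
$$\omega(\lambda_{j+1})-\omega(\lambda_j)=-2\mathfrak n_{j+1}'-2\lambda_j\mathfrak n_{j+1}-\mathfrak n_{j+1}^2=\mathfrak n_{j+1}^2.$$
Let $f\in H_n$. Then $f-\omega(\lambda_n)\in H_n$, and $2\tau_{n+1}\notin\Gamma_{V_n,n}$ (its $\varepsilon_{n+1}$-coordinate is $2$), so $v(f-\omega(\lambda_n))\ne2\tau_{n+1}$. For $j>n$, $f-\omega(\lambda_j)=(f-\omega(\lambda_n))-\sum_{n<i\le j}\mathfrak n_i^2$, where the sum has valuation $2\tau_{n+1}$. So for all $j>n$
$$v(f-\omega(\lambda_j))=\min\{v(f-\omega(\lambda_n)),2\tau_{n+1}\}\le2\tau_{n+1}.$$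
This is constant in $j>n$, which is (b) of Definition 1.7; and $f-\omega(\lambda_{n+1})\succcurlyeq\mathfrak n_{n+1}^2=(g_{n+1}^\dagger)^2$, which is (a).

**Step 3: the LD axioms.** (LD1): products, and Lemma 6.3(d) for scalars. (LD2) is trivial. (LD3): let $0\ne y\in I(H)$. As $\mathcal O=C+\mathfrak m$, $v(y)\ge(vz)'$ for some $0\ne z\prec1$, so $v(y)>\Psi$. With $y\in H_n$ we have $v(y)>\tau_n$, so $y=Y'=\exp(Y)^\dagger$ by Lemma 6.3(c),(d). (LD4): $v(f^\dagger)=\psi(vf)$ if $vf\ne0$; if $vf=0$, then $f^\dagger=z'/(1+z)$ has valuation in $(\Gamma^>)'\cup\{\infty\}$. $\square$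

## 8. Passing to d-algebraically closed subfields, and a criterion for fullness

The model $M$ will be a d-algebraically closed subfield of some $H_{\mathcal V}$; that is, every element of $H_{\mathcal V}$ that is d-algebraic over $M$ lies in $M$. All properties except fullness descend.

**Lemma 8.1 (descent).** Let $H$ be a real closed, newtonian $H$-field with asymptotic integration such that $(H,(H^\times)^\dagger)$ is an LD-$H$-field. Let $M\subseteq H$ be a differential subfield that is d-algebraically closed in $H$, contains a witness sequence of $H$ and elements whose valuations are in $\Psi_H$ and cofinal in it, and such that $\Gamma_M$ has asymptotic integration. Then $M$ is a real closed, $\omega$-free, newtonian $H$-field, $C_M=C_H$, $(H^\times)^\dagger\cap M=(M^\times)^\dagger$, and $(M,(M^\times)^\dagger)$ is an LD-$H$-field.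

*Proof.* **Step 1: the field.** Constants are d-algebraic, so $C_M=C_H$. Hence $\mathcal O_M=C_M+\mathfrak m_M$, and $M$ is an $H$-field. It is algebraically closed in $H$, hence real closed. The given sequence is logarithmic in $M$ and satisfies (a), (b) for all $f\in M$, so $M$ is $\omega$-free.

**Step 2: newtonianity.** We compare Newton degrees over $M$ and $H$. An active $\phi$ of $M$ is active in $H$, since $\Psi_M\subseteq\Psi_H$. Conversely let $\phi\in M$ with $v\phi\in\Psi_H$. Then $v\phi=\gamma'$ with $\gamma\in\Gamma_M^{\ne}$, and $\gamma<0$ because $(\Gamma_M^>)'\subseteq(\Gamma_H^>)'>\Psi_H$; so $v\phi\in(\Gamma_M^<)'\subseteq\Psi_M^\downarrow$, and $\phi$ is active in $M$. By hypothesis such $v\phi$ are cofinal in $\Psi_H^\downarrow$, hence also in $\Psi_M^\downarrow$. Let $0\ne P\in M\{Y\}$. For active $\phi\in M$, $\operatorname{ddeg}P^\phi$ depends only on the valuations of the coefficients of $P^\phi$, so it is the same over $M$ and over $H$. Evaluating at such $\phi$ with $v\phi$ large enough for both fields,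 the two eventual values agree. So if $P$ is quasilinear over $M$, it is quasilinear over $H$ and has a zero in $\mathcal O_H$; this zero is d-algebraic over $M$, hence in $\mathcal O_M$.

**Step 3: logarithmic derivatives.** If $f\in M$ and $f=y^\dagger$ with $y\in H^\times$, then $y$ is d-algebraic over $M$, so $y\in M$. This gives $(H^\times)^\dagger\cap M=(M^\times)^\dagger$. Hence (LD1) and (LD2), and (LD3) since $I(M)\subseteq I(H)$. (LD4): for $f\in M^\times$ with $vf\ne0$, $v(f^\dagger)\in\Psi_M$; if $vf=0$, then $f=b(1+z)$ with $b\in C_M^\times$, $z\in\mathfrak m_M$, and $v(f^\dagger)=v(z')\in(\Gamma_M^>)'\cup\{\infty\}$. $\square$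

Let $E\subseteq H_{\mathcal V_0}$ be the differential field generated over $\mathbb Q$ by $t^{e_i}$ ($i\in\mathbb N$), $t^{\varepsilon_j}$ ($j\in\mathbb Z$) and $\mathfrak n_0=t^{\mathbf 1}$. $E$ is countable, contains all $\mathfrak m_i,\mathfrak n_j,g_j$, and $\Lambda=-\mathfrak n_0^\dagger\in E$. Put $\eta:=t^{\varepsilon_0}\in E$.

**Lemma 8.2 (fullness).** Let $L$ be a d-algebraically closed differential subfield of $H=H_{\mathcal V}$ with $E\subseteq L$, such that $\Gamma_L$ has asymptotic integration and

($*$) for every $f\in L$ with $f\in S(r)+N$ for some $r\in C^{\mathbb N}$, there is $y\in L^\times$ with $y^\dagger\in S(r)+N$.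

Then $(L,(L^\times)^\dagger)$ is a full LD-$H$-field.

*Proof.* Put $\mathrm{LD}_L=(L^\times)^\dagger$. Lemma 8.1 applies to $L$ (use $(g_j)_{j\in\mathbb N}$ and $(\mathfrak n_j)_{j\in\mathbb N}$); in particular $C\subseteq L$ and $\mathrm{LD}_L$ is a $C$-space. We have $\mathfrak m_i=(t^{-e_i})^\dagger$, $\mathfrak n_j=(t^{-\varepsilon_j})^\dagger\in\mathrm{LD}_L$, and $\Psi_L=\Psi_H=:\Psi$. Let $f\in L\setminus\mathrm{LD}_L$, $f\in H_n$. We look for the first exponent of $f$ in $\Psi^\downarrow\setminus\Psi$ and remove what precedes it. (Here $\Psi^\downarrow$ is taken in $\Gamma_H$; the valuation found belongs to $\Gamma_L$ automatically.)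

**Case A: $\operatorname{supp}f$ has an element in $\Psi^\downarrow\setminus\Psi$ below some $\sigma_i$.** Let $\beta$ be the least such. The elements of $\operatorname{supp}f$ below $\beta$ are in $\Psi$ and below $\sigma_i$, so they are finitely many $\sigma_q$'s. With $b=\sum_{\sigma_q<\beta}f_{\sigma_q}\mathfrak m_q\in\mathrm{LD}_L$ we get $v(f-b)=\beta\in\Psi^\downarrow\setminus\Psi$.

**Case B: otherwise.** Each exponent of $f$ that does not exceed all $\sigma_i$ is some $\sigma_q$, so $f\in S(r)+N$ with $r_i=f_{\sigma_i}$. Subtracting $y^\dagger\in\mathrm{LD}_L$ from ($*$), we may assume $f\in N\cap L\cap H_n$ (enlarging $n$); still $f\notin\mathrm{LD}_L$. By Fact 4.1(6), $\operatorname{supp}f\cap\Psi^\downarrow\subseteq\mathbf 1+\Delta_n$. Its elements in $\Psi$ are among the $\tau_j$ with $j\le n$, and any well-ordered set of these is finite.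

Suppose $\operatorname{supp}f\cap\Psi^\downarrow\subseteq\Psi$. Then $f$ minus a finite $C$-combination of $\mathfrak n_j$'s lies in $L$ and is $0$ or has valuation $\alpha\in\Gamma_L\setminus\Psi^\downarrow$. By asymptotic integration $\alpha=\gamma'$ with $\gamma\in\Gamma_L^{\ne}$, and $\gamma>0$, because $\gamma<0$ would give $\alpha\in\Psi^\downarrow$. So it lies in $I(L)\subseteq\mathrm{LD}_L$, and $f\in\mathrm{LD}_L$, a contradiction. Hence there is a least $\beta\in\operatorname{supp}f\cap(\Psi^\downarrow\setminus\Psi)$. With the finite sum $b=\sum_{\tau_j<\beta}f_{\tau_j}\mathfrak n_j\in\mathrm{LD}_L$, $v(f-b)=\beta$. $\square$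

## 9. Two $0$–$1$ sequences with d-independent limits

Now we choose $g$ and $d$. The independence must hold for all limits, in all the fields $H_{\mathcal V}$ at once, since $M$ is not yet built.

**Lemma 9.1.** There are $g,d\in\{0,1\}^{\mathbb N}$ such that for every admissible $\mathcal V$ and all $a\in S(g)+N$, $b\in S(d)+N$ in $H_{\mathcal V}$, the pair $(a,b)$ is d-algebraically independent over $E$.

*Proof.* Say $y\in H_{\mathcal V}$ is *of type $k$* if $v(y-\mathfrak m_k)\ge\sigma_{k+1}$. For example $\mathfrak m_k$ and $\mathfrak m_k+\mathfrak m_{k+3}+\mathfrak n_0$ are of type $k$.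

**Step 1: if $y$ is of type $k$, then $(y/\mathfrak n_0)^\dagger$ is of type $k+1$.** This gives coordinates in which derivatives are easy to evaluate. Write $y=\mathfrak m_k(1+z)$ with $vz\ge\sigma_{k+1}-\sigma_k=e_{k+1}$. As $\kappa=0$ on $W_0$, $\mathfrak m_k^\dagger=-\sum_{i\le k}\mathfrak m_i$ and $\mathfrak n_0^\dagger=-\Lambda$, so
$$(y/\mathfrak n_0)^\dagger=\mathfrak m_{k+1}+\sum_{i\ge k+2}\mathfrak m_i+\frac{z'}{1+z},$$
with $z'=0$ or $v(z')\ge(e_{k+1})'=e_{k+1}+\sigma_{k+1}>e_{k+2}+\sigma_{k+1}=\sigma_{k+2}$.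

**Step 2: rewriting differential polynomials.** For $y$ of type $k$ put $y_0=y$, $y_{l+1}=(y_l/\mathfrak n_0)^\dagger=y_l^\dagger+\Lambda$. Then $v(y_l)=\sigma_{k+l}$ and $y_l'=y_l(y_{l+1}-\Lambda)$. Formally, in $E\langle Y\rangle$ put $Y_0=Y$, $Y_{l+1}=(Y_l/\mathfrak n_0)^\dagger$; then $Y_l'=Y_l(Y_{l+1}-\Lambda)$, so by induction $Y^{(r)}\in E[Y_0,\dots,Y_r]$, and $E(Y_0,\dots,Y_r)=E(Y,\dots,Y^{(r)})$. Hence $Y_0,\dots,Y_r$ are algebraically independent over $E$. The same works with two differential indeterminates. So each nonzero $P\in E\{Y,Z\}$ is a nonzero polynomial $Q(Y_0,\dots,Y_r,Z_0,\dots,Z_r)$ over $E$, and $P(y,z)=Q(y_0,\dots,y_r,z_0,\dots,z_r)$ for $y,z$ of types $k,k'$, because the same recursion holds for $y$ and $z$.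

**Step 3: for $0\ne(n_0,\dots,n_r)\in\mathbb Z^{r+1}$, the map $k\mapsto\rho_k=\sum_ln_l\sigma_{k+l}$ is injective.** This will separate valuations. With $N_m=\sum_{l\ge m}n_l$, the coordinate of $\rho_k$ at $q$ is $N_{\max(0,q-k)}$, since $\sigma_{k+l}$ has a $1$ at $q$ exactly if $l\ge q-k$. Let $m$ be the largest index with $N_m\ne0$. Then the last nonzero coordinate of $\rho_k$ is at $q=k+m$.

**Step 4: killing one polynomial with finitely many new digits.** *Given a nonzero $P\in E\{Y,Z\}$ and $g_i,d_i\in\{0,1\}$ for $i<n$, we can choose $n'>n$ and $g_i,d_i$ for $n\le i<n'$ such that, for any continuation $g,d\in\{0,1\}^{\mathbb N}$, $P(a,b)\ne0$ for all $a\in S(g)+N$, $b\in S(d)+N$ in any $H_{\mathcal V}$.*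

Let $a_0=\sum_{i<n}g_i\mathfrak m_i$ and $b_0=\sum_{i<n}d_i\mathfrak m_i$, both in $E$, and write
$$P(a_0+Y,b_0+Z)=Q=\sum Q_{\mathbf i\mathbf j}\prod_lY_l^{i_l}\prod_lZ_l^{j_l}\ne0.$$
For $y,z$ of types $k,k'$ the monomials with $Q_{\mathbf i\mathbf j}\ne0$ have valuations $v(Q_{\mathbf i\mathbf j})+\sum i_l\sigma_{k+l}+\sum j_l\sigma_{k'+l}$, which depend only on $k,k'$. Two monomials with the same $\mathbf j$ and different $\mathbf i$ have equal valuation for at most one $k$, by Step 3. There are finitely many pairs, so we can fix $k\ge n$ for which this does not happen. With $k$ fixed, two monomials with different $\mathbf j$ have equal valuation for at most one $k'$, again by Step 3; fix $k'>k$ for which this does not happen. Now all valuations are distinct, so $Q\ne0$ at such $y,z$. Let $n'=k'+1$, $g_k=1$, $d_{k'}=1$, and all other new $g_i,d_i$ equal to $0$. For any continuation, $a-a_0\in\mathfrak m_k+\sum_{i\ge n'}g_i\mathfrak m_i+N$ is of type $k$ and $b-b_0\in\mathfrak m_{k'}+\sum_{i\ge n'}d_i\mathfrak m_i+N$ is of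 type $k'$. So $P(a,b)\ne0$.

**Step 5: conclusion.** $E\{Y,Z\}$ is countable; apply Step 4 successively to all its nonzero elements. $\square$

Fix such $g,d$ and set
$$u:=S(g)+\eta S(d)\in H_{\mathcal V_0},\qquad F:=E\langle u\rangle.$$

## 10. Construction of $M$ and of $K$

**Why the untwisted field is not enough.** A natural try: take $\kappa=0$ and all of $C^{\mathbb N}$, and let $L$ be the set of elements of the resulting field that are d-algebraic over $F$. Then $\Gamma_L$ has asymptotic integration, because integrating $\alpha$ only subtracts some $\sigma_i$ or $\tau_j$. So Lemma 8.1 gives everything but fullness, and Lemma 8.2 asks for ($*$). Let $f\in L$, $f\in S(r)+N$. Then $f=S(r)+\mathfrak n_0k+f_3$ with $k\in\mathbf k_n$ and $v(f_3)>\tau_n$. By Lemma 6.3(e), ($*$) asks for an element of $L$ whose valuation has first component $-r$. The obvious candidate $t^{-r}$ has logarithmic derivative $S(r)$, but it is $f$, and not $S(r)$, that we know to be d-algebraic over $F$. The tail $f_3=\exp(Y)^\dagger$ does no harm,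 but $\mathfrak n_0k$ does: for instance, if $v(\mathfrak n_0k)\in\Psi^\downarrow\setminus\Psi$, it is not a logarithmic derivative, by (LD4). So nothing provides the required $y$.

The cure is to decree that $t^{-r}$ has logarithmic derivative $S(r)+\mathfrak n_0k$, i.e. $\kappa(r)=k$. Lemma 6.3 allows any linear $\kappa$. Then $y=t^{-r}\exp(Y)$ satisfies $y^\dagger=f$ and so is d-algebraic over $F$. Since $k\in\mathbf k_n$ has a level, this must be done level by level, to keep each $H_n$ grounded and spherically complete.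

**Step 1: the stages.** This step adds as many such $r$ as possible at each level. Let $(V_{-1},\kappa_{-1})=(W_0,0)$. For $n=0,1,2,\dots$ let $\mathcal P_n$ be the set of data $(W,\kappa)$ of level $n$ extending $(V_{n-1},\kappa_{n-1})$ such that

(†) for each $w\in W$ there is $y\in H_n(W)^\times$, d-algebraic over $F$, with $v(y)=(w,0)$.

Here d-algebraicity is meant in $\bigcup_{m\ge n}H_m(W)\supseteq F$; it does not change when passing to larger differential fields. $\mathcal P_n$ contains $(V_{n-1},\kappa_{n-1})$: for $n\ge1$ by (†) at stage $n-1$; for $n=0$ use $t^w$ for $w=\sum a_ie_i+a\mathbf 1\in W_0$ (finite sum), since $(t^w)^\dagger=-(\sum a_i\mathfrak m_i+a\Lambda)$ and the constants $a_i,a$ are d-algebraic. $\mathcal P_n$ is closed under unions of nonempty chains. By Zorn let $(V_n,\kappa_n)\in\mathcal P_n$ be maximal.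

**Claim 10.1.** If $f\in H_n(V_n)$ is d-algebraic over $F$ and $f\in S(r)+N$, then $r\in V_n$.

*Proof.* Suppose $r\notin V_n$. Write $f=S(r)+f_1$ with $f_1\in N\cap H_n(V_n)$. By Fact 4.1(6) the part of $f_1$ with exponents $\le\tau_n$ has exponents in $\mathbf 1+\Delta_n$, so it is $\mathfrak n_0k$ with $k\in\mathbf k_n$. Thus $f=S(r)+\mathfrak n_0k+f_3$ with $f_3\in H_n(V_n)$, $v(f_3)>\tau_n$. Let $W=V_n\oplus Cr$, and let $\kappa$ extend $\kappa_n$ linearly with $\kappa(r)=k$. By Lemma 6.3(c), $f_3=Y'$ with $Y\in H_n(V_n)$, $Y\prec1$. Then $y:=t^{-r}\exp(Y)\in H_n(W)$ has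
$$y^\dagger=c(-r)+Y'=S(r)+\mathfrak n_0k+f_3=f,$$
so $y$ is d-algebraic over $F$, and $v(y)=(-r,0)$. For $w+ar\in W$ with $w\in V_n$, $a\in C$, choose $y_w$ from (†) for $V_n$; then $y_wy^{[-a]}\in H_n(W)$ is d-algebraic over $F$ (as $(y^{[-a]})^\dagger=-af$) and has valuation $(w+ar,0)$. So $(W,\kappa)\in\mathcal P_n$ is strictly larger than $(V_n,\kappa_n)$, a contradiction. $\square$

**Step 2: the model $M$.** Let $\mathcal V=(V_n,\kappa_n)_n$, an admissible system, $H=H_{\mathcal V}$, $V=\bigcup V_n$, and
$$M:=\{x\in H:x\text{ is d-algebraic over }F\},\qquad\mathrm{LD}_M:=(M^\times)^\dagger.$$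

**Proposition 10.2.** $(M,\mathrm{LD}_M)\models T_{\log}$, with $C_M=C$, $\Gamma_M=\Gamma_V$, $\Psi_M=\{\sigma_i\}\cup\{\tau_j\}$.

*Proof.* $M\supseteq E$ is a differential subfield, d-algebraically closed in $H$ by transitivity. By (†), and since $t^{c\varepsilon_j}\in M$ for $c\in C$ (as $(t^{c\varepsilon_j})^\dagger=-c\,\mathfrak n_j$), we have $\Gamma_M=\Gamma_V$. By Proposition 5.1, $(\Gamma_M,\psi)\models\mathrm{Th}(\Gamma_{\log},\psi)$. Lemmas 7.2 and 8.1 (with $(g_j)$, $(\mathfrak n_j)$) give everything except fullness. For fullness we verify ($*$) of Lemma 8.2. Let $f\in M$, $f\in S(r)+N$. Then $f\in H_n(V_n)$ for some $n$, so $r\in V_n$ by Claim 10.1, and (†) gives $y\in M^\times$ with $v(y)=(-r,0)$. By Lemma 6.3(e), $y^\dagger\in S(r)+N$. $\square$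

**Step 3: what $M$ has no room for.**

**Claim 10.3.** There are no $a,b\in M$ with $a\in S(g)+N$ and $b\in S(d)+N$.

*Proof.* By Lemma 9.1 they would be d-algebraically independent over $E$; but $M$ is d-algebraic over $E\langle u\rangle$, so has differential transcendence degree $\le1$ over $E$. $\square$

**Claim 10.4.** If $\alpha,\beta\in C$ and $\alpha g+\beta d\in V$, then $\alpha=\beta=0$.

*Proof.* This shows that the construction has left the directions $g$ and $d$ free. Suppose $(\alpha,\beta)\ne(0,0)$. By (†) for $w=-(\alpha g+\beta d)$ and Lemma 6.3(e) there is $b_1\in M$ with $b_1=\alpha S(g)+\beta S(d)+f_2$, $f_2\in N$. The element $\beta-\alpha\eta\in M$ is nonzero with valuation $0$ (if $\beta\ne0$) or $\varepsilon_0$ (if $\beta=0$), in $\Delta$. Since $u=S(g)+\eta S(d)$, we have $b_1-\alpha u=(\beta-\alpha\eta)S(d)+f_2$, so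
$$b:=\frac{b_1-\alpha u}{\beta-\alpha\eta}=S(d)+\frac{f_2}{\beta-\alpha\eta}\in M\cap(S(d)+N),\qquad a:=u-\eta b\in M\cap(S(g)+N),$$
contradicting Claim 10.3. $\square$

**Step 4: the model $K$.** We add all missing directions, untwisted. By Claim 10.4, $g,d$ are linearly independent modulo $V$, so there is a $C$-linear complement $U$ of $V$ in $C^{\mathbb N}$ with $g,d\in U$. Put $V_n'=V_n\oplus U$ and $\kappa_n'=\kappa_n\oplus0$. This is an admissible system $\mathcal V'$ with $\bigcup V_n'=C^{\mathbb N}$ and $H\subseteq H_{\mathcal V'}=:K$. Put $\mathrm{LD}_K=(K^\times)^\dagger$.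

**Proposition 10.5.** $(K,\mathrm{LD}_K)\models T_{\log}$, $C_K=C$, $\Psi_K=\Psi_M$, and $(M,\mathrm{LD}_M)$ is an $\mathcal L_{LD}$-substructure of $(K,\mathrm{LD}_K)$.

*Proof.* $\Gamma_K=\Gamma_{C^{\mathbb N}}$ has the right theory by Proposition 5.1. Lemma 7.2 gives everything except fullness. Fullness follows from Lemma 8.2 with $L=K$: ($*$) holds with $y=t^{-r}$, as every $r\in C^{\mathbb N}$ lies in some $V_n'$ and $y^\dagger=S(r)+\mathfrak n_0\kappa_n'(r)$.

$M\subseteq K$ is a differential subfield with the induced ordering and valuation, and $\mathrm{LD}_M\subseteq\mathrm{LD}_K$. It remains to see that $M$ does not acquire new members of $\mathrm{LD}$ in $K$; here fullness of $M$ is used. Let $f\in M\cap\mathrm{LD}_K$ and suppose $f\notin\mathrm{LD}_M$. There is $b\in\mathrm{LD}_M\subseteq\mathrm{LD}_K$ with $v(f-b)\in\Psi_M^\downarrow\setminus\Psi_M$. But $f-b\in\mathrm{LD}_K$, so $v(f-b)\in\Psi_K\cup(\Gamma_K^>)'\cup\{\infty\}$; since $\Psi_K=\Psi_M$ and $(\Gamma_K^>)'>\Psi_K$, this is a contradiction. So $\mathrm{LD}_K\cap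 M=\mathrm{LD}_M$. $\square$

## 11. The formula $\varphi(u,\eta)$ in $K$ and in $M$: proof of Theorem A

**$K\models\varphi(u,\eta)$.** All $\kappa_n'$ vanish on $g,d\in U$, so $(t^{-g})^\dagger=S(g)$ and $(t^{-d})^\dagger=S(d)$ are in $\mathrm{LD}_K$, and $u=S(g)+\eta S(d)$.

**$M\models\neg\varphi(u,\eta)$.** We show more, for later use:
$$\text{if }y,z\in\mathrm{LD}_M,\text{ then }u-y-\eta z\notin N.\tag{2}$$
Suppose $u-y-\eta z\in N$. By Lemma 6.3(e), $y\in S(r)+N$ and $z\in S(r')+N$ for some $r,r'\in C^{\mathbb N}$. As $\eta N\subseteq N$, it follows that $S(g-r)+\eta S(d-r')\in N$. The exponents $\sigma_i$ and $\sigma_i+\varepsilon_0$ ($i\in\mathbb N$) are pairwise distinct, and each is $<\sigma_{i+1}$; so all coefficients vanish, i.e. $r=g$ and $r'=d$. Thus $y\in S(g)+N$ and $z\in S(d)+N$ are in $M$, contradicting Claim 10.3.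

Since $0\in N$, (2) gives $M\models\neg\varphi(u,\eta)$. With Propositions 10.2 and 10.5, $M\subseteq K$ are models of $T_{\log}$ and $M$ is not an elementary substructure of $K$. This proves Theorem A, and the conjecture is false. $\blacksquare$

## 12. A bounded definable subset of $\Psi$ without maximum: proof of Theorem B

**Step 1: $\mathbb T_{\log}\models T_{\log}$.** This is needed to speak of incompleteness. Take $C=\mathbb R$ and the notation of Example 1.2; then $T_k\subseteq H_{\mathcal V_0}$ as ordered valued differential fields, since $(t^{\sum r_ie_i})^\dagger=-\sum r_i\mathfrak m_i$ in both. Every $\alpha\in\Gamma_k$ with $\alpha\ne\sigma_k$ is $\gamma'$ with $\gamma\in\Gamma_k^{\ne}$ (take $i\le k$ least with $\alpha_i\ne1$, $\gamma=\alpha-\sigma_i$). So the proofs of Lemma 6.3(b)–(e) go through for $T_k$ with $\sigma_k,\mathfrak m_k$ in place of $\tau_n,\mathfrak n_n$: $T_k$ is a spherically complete $H$-field, grounded with $\max\Psi=\sigma_k$; each $f\in T_k$ is $y'+a\mathfrak m_k=(y+a\ell_{k+1})'$ with $y\in T_k$,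 $a\in\mathbb R$; and if $vf>\sigma_k$, then $f=Y'=\exp(Y)^\dagger$ with $Y\in T_k$, $Y\prec1$. Hence $\mathbb T_{\log}$ is real closed with $\partial\mathbb T_{\log}=\mathbb T_{\log}$, and newtonian by [ADH, Theorem 15.0.1].

The sequence $(\ell_k)$ is logarithmic, as $\ell_{k+1}'=\mathfrak m_k=\ell_k^\dagger$ and $v(\ell_k)=-e_k$ is strictly increasing and cofinal in $\Gamma_{\log}^<$. Here $\lambda_k=-\ell_k^{\dagger\dagger}=-\mathfrak m_k^\dagger=\sum_{i\le k}\mathfrak m_i$, so $\lambda_{k+1}=\lambda_k+\mathfrak m_{k+1}$, $\mathfrak m_{k+1}'=-\mathfrak m_{k+1}(\lambda_k+\mathfrak m_{k+1})$, and as in Lemma 7.2, $\omega(\lambda_{k+1})-\omega(\lambda_k)=\mathfrak m_{k+1}^2$. Since $2\sigma_{k+1}\notin\Gamma_k$, the argument there shows that $(\ell_k)$ is a witness sequence.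

The LD axioms for $(\mathbb T_{\log}^\times)^\dagger$ follow as in Step 3 of Lemma 7.2. For fullness let $f\in T_k\setminus(\mathbb T_{\log}^\times)^\dagger$. The elements of $\operatorname{supp}f\cap\Psi$ are among $\sigma_0,\dots,\sigma_k$. If $\operatorname{supp}f\cap\Psi^\downarrow\subseteq\Psi$, then $f-\sum_{i\le k}f_{\sigma_i}\mathfrak m_i$ is $0$ or has valuation $>\sigma_k$, so it is some $\exp(Y)^\dagger$, and $f\in(\mathbb T_{\log}^\times)^\dagger$, a contradiction. So there is a least $\beta\in\operatorname{supp}f\cap(\Psi^\downarrow\setminus\Psi)$, and $b=\sum_{\sigma_i<\beta}f_{\sigma_i}\mathfrak m_i$ has $v(f-b)=\beta$. Condition 3 of $T_{\log}$ is trivial.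

**Step 2: the sentence $\theta$.** In any model of $T_{\log}$ and for parameters $u,h$ let
$$X(u,h)=\{\rho\in\Psi:\ \exists y,z\in\mathrm{LD}\ \ v(u-y-hz)>\rho\}.$$
Representing $\rho$ as $v(f^\dagger)$ with $0\ne f\not\asymp1$, the following is an $\mathcal L_{LD}$-sentence $\theta$: "for all $u,h$, if $X(u,h)$ is nonempty and bounded above in $\Psi$, then it has a maximum." In $\mathbb T_{\log}$, $\Psi$ has order type $\omega$, so every nonempty bounded subset of $\Psi$ is finite, and $\theta$ holds.

**Step 3: $\theta$ fails in $M$, for any $C$.** We show $X(u,\eta)=\{\sigma_i:i\in\mathbb N\}$ in $M$. The finite sums $y=\sum_{q\le i+1}g_q\mathfrak m_q$ and $z=\sum_{q\le i+1}d_q\mathfrak m_q$ are in $\mathrm{LD}_M$, and $v(u-y-\eta z)\ge\sigma_{i+2}>\sigma_i$; so $\sigma_i\in X(u,\eta)$. If some $\tau_j\in X(u,\eta)$ were witnessed by $y,z\in\mathrm{LD}_M$, then $v(u-y-\eta z)>\tau_j$, so $u-y-\eta z\in N$, contradicting (2). The set $\{\sigma_i\}$ is nonempty, bounded by $\tau_0\in\Psi_M$, and has no maximum. So $M\models\neg\theta$,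 $M\not\equiv\mathbb T_{\log}$, and $T_{\log}$ is incomplete.

**Step 4: the common submodel $M_0$, for $C=\mathbb R$.** As above, $\mathbb T_{\log}\subseteq H_{\mathcal V_0}\subseteq H$. Let $M_0$ be the set of elements of $\mathbb T_{\log}$ that are d-algebraic over $\mathbb Q$, with $\mathrm{LD}_{M_0}=(M_0^\times)^\dagger$. It is d-algebraically closed in $\mathbb T_{\log}$ and contains $\mathbb R$, all $\ell_i$ and $\mathfrak m_i$, and hence $t^\gamma$ for all $\gamma\in\Gamma_{\log}$, since $(t^\gamma)^\dagger=-\sum\gamma_i\mathfrak m_i$. So $\Gamma_{M_0}=\Gamma_{\log}$. Lemma 8.1 applies with $\mathbb T_{\log}$ for $H$, the witness sequence $(\ell_k)$, and the elements $\mathfrak m_k$. So $M_0$ is a real closed, $\omega$-free, newtonian LD-$H$-field with $\mathrm{LD}_{M_0}=\mathrm{LD}_{\mathbb T_{\log}}\cap M_0$, where $\mathrm{LD}_{\mathbb T_{\log}}=(\mathbb T_{\log}^\times)^\dagger$.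

*Fullness of $M_0$.* Let $f\in M_0\setminus\mathrm{LD}_{M_0}$. Then $f\notin\mathrm{LD}_{\mathbb T_{\log}}$, so there is $b\in\mathrm{LD}_{\mathbb T_{\log}}$ with $\beta:=v(f-b)\in\Psi^\downarrow\setminus\Psi$. The element $b$ need not be in $M_0$, so we truncate it. Write $b=\sum_{i\le k}r_i\mathfrak m_i+b'$ with $r_i\in\mathbb R$ and $b'=0$ or $v(b')\in(\Gamma_{\log}^>)'$ (Lemma 6.3(e) for $T_k$), and let $b_0=\sum_{i\le k,\ \sigma_i<\beta}r_i\mathfrak m_i\in\mathrm{LD}_{M_0}$. Since $\beta\in\Psi^\downarrow\setminus\Psi$, we have $v(b-b_0)>\beta$, so $v(f-b_0)=\beta$. Thus $M_0\models T_{\log}$, and it is a substructure of $\mathbb T_{\log}$.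

*$M_0$ is a substructure of $M$.* Elements of $M_0$ lie in $H$ and are d-algebraic over $\mathbb Q$, so $M_0\subseteq M$. We claim $\mathrm{LD}_M\cap M_0=\mathrm{LD}_{M_0}$. Clearly "$\supseteq$" holds. Let $f\in M_0\cap\mathrm{LD}_M$ and suppose $f\notin\mathrm{LD}_{M_0}$. There is $b\in\mathrm{LD}_{M_0}\subseteq\mathrm{LD}_M$ with $\beta:=v(f-b)\in\Psi_{M_0}^\downarrow\setminus\Psi_{M_0}$. As $\Psi_{M_0}=\{\sigma_i\}$, we have $\beta<\sigma_k$ for some $k$ and $\beta\ne\sigma_i$ for all $i$; since all $\tau_j>\sigma_k$, $\beta\in\Psi_M^\downarrow\setminus\Psi_M$, contradicting (LD4) for $f-b\in\mathrm{LD}_M$.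

Finally $\Psi_{M_0}$ has order type $\omega$, so $M_0\models\theta$, whereas $M\models\neg\theta$. Hence $M_0\not\equiv M$, and Theorem B is proved. $\blacksquare$

For $C=\mathbb R$ the pair $M_0\subseteq M$ is a second failure of model completeness, but there $\Psi$ grows. In Theorem A the constants and $\Psi$ are the same in both models, $C$ is any real closed field, and the formula is existential with two quantifiers. Theorem B also shows that $T_{\log}$ does not axiomatize $\mathrm{Th}(\mathbb T_{\log})$: it does not prove $\theta$, an instance of the scheme "every nonempty bounded definable subset of $\Psi$ has a maximum," which is true in $\mathbb T_{\log}$.
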